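\title{Surgery invariance of spaces of metrics with few harmonic spinors}

\begin{abstract}
For a connected closed spin manifold $M$ of dimension $n\ge 3$ and an integer $m\ge 0$, let $\mathcal R^{\le m}(M)$ be the space of Riemannian metrics whose Dirac operator has kernel of dimension at most $m$. We prove that the weak homotopy type of $\mathcal R^{\le m}(M)$ does not change under spin surgeries of dimension $1\le k\le n-2$. Taking for $m$ the topological lower bound for the kernel, we obtain the conjectured surgery invariance of the space of minimal metrics. The proof sends the surgery sphere to infinity by a conformal change and uses a spectral gap on the resulting end that is independent of the metric in all directions but those of the linking sphere. We also show that the spaces $\mathcal R^{\le m}$ of spin bordant connected manifolds are homeomorphic.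
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a connected closed spin manifold of dimension $n$ with a fixed spin structure. Every Riemannian metric $g$ on $M$ has a Dirac operator $D^g$, a self-adjoint elliptic operator of order one with discrete spectrum; the elements of its kernel are the \emph{harmonic spinors}. The complex dimension of $\ker D^g$ depends on $g$, but there is a topological lower bound, $\dim\ker D^g\ge d(M)$, where
\[
d(M)=\begin{cases}
|\hat A(M)|, & n\equiv 0 \pmod 4,\\
1, & n\equiv 1 \pmod 8 \text{ and } \alpha([M])\neq 0,\\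
2, & n\equiv 2 \pmod 8 \text{ and } \alpha([M])\neq 0,\\
0, & \text{otherwise.}
\end{cases}
\]
Here $\alpha\colon\Omega^{\mathrm{spin}}_n\to KO_n(\mathrm{pt})$ is the $\alpha$-genus. Both $\hat A$ and $\alpha$ are spin bordism invariants. A metric is \emph{minimal} if $\dim\ker D^g=d(M)$. In the space $\operatorname{Riem}(M)$ of all metrics, with the $C^\infty$ topology, let $\mathcal R^{\min}(M)$ be the subspace of minimal metrics and $\mathcal R^{\mathrm{inv}}(M)$ the subspace of metrics with invertible Dirac operator. The two coincide when $\alpha([M])=0$. For example, $d(S^n)=0$, and the round metric lies in $\mathcal R^{\mathrm{inv}}(S^n)$ by the Schr\"odinger--Lichnerowicz formula $D^2=\nabla^*\nabla+\frac14\operatorname{scal}$; on a $K3$ surface $|\hat A|=2$, so no metric has invertible Dirac operator, and the minimal metrics are those with exactly two independent harmonic spinors.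

Both spaces belong to one family. For a closed spin manifold $M$ and an integer $m\ge0$ put
\[
\mathcal R^{\le m}(M)=\{g\in\operatorname{Riem}(M):\dim\ker D^g\le m\},
\]
so that $\mathcal R^{\mathrm{inv}}=\mathcal R^{\le0}$ and $\mathcal R^{\min}(M)=\mathcal R^{\le d(M)}(M)$. These sets increase with $m$, they are open (Lemma~\ref{lem:closed}), they are empty for $m<d(M)$, and their union is the convex set $\operatorname{Riem}(M)$. A sphere of metrics in $\mathcal R^{\le m}(M)$ therefore always bounds a disk of metrics, and the homotopy groups of $\mathcal R^{\le m}(M)$ record whether the disk can be chosen so that no more than $m$ harmonic spinors appear along it.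

A \emph{surgery of dimension $k$} removes an embedded $S^k\times B^{n-k}$ from $M$ and glues in $B^{k+1}\times S^{n-k-1}$ along the common boundary $S^k\times S^{n-k-1}$. It is \emph{spin-compatible} if the result $\widetilde M$ is given an orientation and a spin structure that agree with those of $M$ on the common part; all surgeries below are of this kind. Surgery does not change the spin bordism class, hence not the number $d$, and it is natural to ask whether it preserves the homotopy type of the space of metrics that realize $d$. Call two spaces \emph{weakly equivalent}, $X\simeq Y$, if they are joined by a zigzag of weak homotopy equivalences. Conjecture~3.0.1 of \cite{SpinCob} asserts: \emph{if $n\ge3$ and $\widetilde M$ is obtained from $M$ by a sequence of surgeries of dimensions $1\le k\le n-2$, then $\mathcal R^{\min}(M)\simeq\mathcal R^{\min}(\widetilde M)$.} It is proposed there as an extension of Conjecture~2.2.4 of the same work, which is the corresponding statement for $\mathcal R^{\mathrm{inv}}$ when $\alpha([M])=0$; for the latter, \cite{SpinCob} offers a proof with an acknowledged gap that is left unresolved.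

One would guess that the conjecture is true. The range $1\le k\le n-2$ is exactly the range in which both the sphere $S^k\subset M$ and the dual sphere $S^{n-k-1}\subset\widetilde M$ have codimension at least two, and a submanifold of codimension at least two is a removable singularity for square-integrable harmonic spinors (see the proof of Lemma~\ref{lem:blowup}). So the harmonic spinors of either manifold are seen on the common open manifold that remains when the sphere is deleted. The difficulty is that a metric on $M$ and a metric on $\widetilde M$ look entirely different near the deleted spheres, and that one has to pass from one shape to the other for compact families of metrics without creating a harmonic spinor on the way. We prove the following.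

\begin{theorem}\label{thm:surgery}
Let $n\ge3$, let $M$ be a connected closed spin $n$-manifold, and let $\widetilde M$ be obtained from $M$ by a spin-compatible surgery of dimension $k$, $1\le k\le n-2$. Then for every $m\ge0$ there is a zigzag of weak homotopy equivalences between $\mathcal R^{\le m}(M)$ and $\mathcal R^{\le m}(\widetilde M)$.
\end{theorem}

\begin{corollary}\label{cor:conjecture}
Let $n\ge3$ and let $M$ be a connected closed spin $n$-manifold. If $\widetilde M$ arises from $M$ by a sequence of spin-compatible surgeries of dimensions $1\le k\le n-2$, then $\mathcal R^{\min}(M)\simeq\mathcal R^{\min}(\widetilde M)$.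
\end{corollary}

This is Conjecture~3.0.1 of \cite{SpinCob}. The case $\alpha([M])=0$ is included, and Conjecture~2.2.4 of \cite{SpinCob} is not used. The next theorem is a supplement, not needed for the corollary.

\begin{theorem}\label{thm:bordism}
Let $n\ge3$ and let $M_0,M_1$ be connected closed spin $n$-manifolds that are spin bordant. Then for all $m\ge0$ the spaces $\mathcal R^{\le m}(M_0)$ and $\mathcal R^{\le m}(M_1)$ are weakly equivalent, and even homeomorphic. In particular $\mathcal R^{\min}(M_0)\cong\mathcal R^{\min}(M_1)$.
\end{theorem}

\begin{remark}\label{rem:K3}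
Connectedness cannot be dropped in Theorem~\ref{thm:bordism}. The manifold $M=K3\#\overline{K3}$ is spin bordant to $S^4$, so $\mathcal R^{\mathrm{inv}}(M)\cong\mathcal R^{\mathrm{inv}}(S^4)\neq\emptyset$. A surgery of dimension $n-1=3$ on the connecting sphere turns $M$ into the spin bordant manifold $K3\sqcup\overline{K3}$, and $\mathcal R^{\mathrm{inv}}(K3\sqcup\overline{K3})=\emptyset$ because each component has $|\hat A|=2$. The same example shows that Theorem~\ref{thm:surgery} fails for $k=n-1$.
\end{remark}

Section~\ref{sec:prelim} fixes conventions, and Section~\ref{sec:knot} shows the mechanism of the proof for surgery on a knot in a $3$-manifold. The proof of Theorem~\ref{thm:surgery} has three moves: make the metric a product near the surgery sphere (Section~\ref{sec:product}), push the sphere to infinity by a conformal factor (Section~\ref{sec:blowup}), and change the shape of the resulting end to a cylinder that is the same for $M$ and $\widetilde M$ (Section~\ref{sec:end}). Section~\ref{sec:conclusion} assembles them, and Section~\ref{sec:bordism} proves Theorem~\ref{thm:bordism}.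

\section{Spinors, surgery and weak equivalences}\label{sec:prelim}

\subsection{Spin structures and the Dirac operator}\label{ss:spin}
Let $X$ be an oriented smooth manifold of dimension $n\ge3$ and $GL^+(X)$ its bundle of oriented frames. The group $\pi_1(GL^+(n))=\pi_1(SO(n))=\mathbb Z/2$ is generated by the loop of rotations through the angles $0\le\theta\le2\pi$ in a coordinate plane. A \emph{spin structure} is a double cover of $GL^+(X)$ that is nontrivial on each fiber; no metric enters this definition. We use three standard facts.
\begin{itemize}
\item[(S1)] Whether a loop $F$ of oriented frames lifts to a closed path in the double cover depends only on its free homotopy class in $GL^+(X)$. If $\Lambda$ is a loop in $GL^+(n)$, then $F\cdot\Lambda$ behaves like $F$ when $\Lambda$ is contractible, for instance constant, and in the opposite way otherwise.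
\item[(S2)] Two spin structures on $X$ differ by a unique class $c\in H^1(X;\mathbb Z/2)$, every class occurs, and a loop of frames over a loop $\omega$ in $X$ behaves in the same way for both structures if and only if $c(\omega)=0$.
\item[(S3)] A diffeomorphism isotopic to the identity preserves the spin structure. If $\psi$ preserves orientations and spin structures, then $\dim\ker D^{\psi^*g}=\dim\ker D^g$.
\end{itemize}

Given a metric $g$, the part of the double cover over the orthonormal frames is a principal $\operatorname{Spin}(n)$-bundle, and the spinor bundle $\Sigma_g$ is associated to it by the complex spin representation $\Sigma_n$. It carries a Hermitian metric, a Clifford multiplication by tangent vectors that is skew-Hermitian and satisfies $X\cdot Y+Y\cdot X=-2g(X,Y)$, and a metric connection $\nabla$ for which Clifford multiplication is parallel. A local orthonormal frame $(e_i)$ with a chosen lift turns spinors into $\Sigma_n$-valued functions; replacing the lift by the other one changes their sign. In such a frame,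
\begin{equation}\label{eq:connection}
\nabla_X\varphi=X(\varphi)+\tfrac12\sum_{i<j}g(\nabla_Xe_i,e_j)\,e_i\cdot e_j\cdot\varphi,
\qquad
R^\Sigma(X,Y)=\tfrac12\sum_{i<j}g(R(X,Y)e_i,e_j)\,e_i\cdot e_j .
\end{equation}
The Dirac operator $D^g=\sum_ie_i\cdot\nabla_{e_i}$ is formally self-adjoint and satisfies $D(u\varphi)=uD\varphi+\operatorname{grad}u\cdot\varphi$ for functions $u$. From elliptic theory we use the estimate
\begin{equation}\label{eq:elliptic}
\|\varphi\|_{H^1}\le C\bigl(\|D^g\varphi\|_{L^2}+\|\varphi\|_{L^2}\bigr)
\end{equation}
for $H^1$-spinors supported in a fixed compact set, Rellich's theorem that bounded sets of such spinors are precompact in $L^2$, and the smoothness of $L^2$-spinors that solve $D^g\varphi=0$ weakly. If $X$ is not compact, $\ker_{L^2}D^g$ denotes the space of square-integrable solutions of $D^g\varphi=0$.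

\subsection{Comparing Dirac operators of different metrics}\label{ss:compare}
The bundle $\Sigma_g$ depends on $g$, so operators for different metrics have to be transported to one bundle. We use the identification of Bourguignon and Gauduchon. For metrics $g,g'$ let $b$ be the positive $g$-symmetric endomorphism with $g'(b\,\cdot,b\,\cdot)=g$; at each point it is a smooth function of $g'(x)$. The map $(e_i)\mapsto(be_i)$ takes $g$-orthonormal frames to $g'$-orthonormal frames and is joined to the identity through the frames $((1-s)e_i+sbe_i)$, so it lifts canonically to the double cover. This gives a fiberwise isometry $\Sigma_g\to\Sigma_{g'}$ that turns Clifford multiplication by $X$ into Clifford multiplication by $bX$. Let $D^{g'}_g$ be the operator on $\Sigma_g$ that corresponds to $D^{g'}$; thus $D^g_g=D^g$. In a chart with a fixed lifted $g$-orthonormal frame $(e_i)$, formula \eqref{eq:connection} for the frame $(be_i)$ gives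
\[
D^{g'}_g\varphi=\sum_ie_i\cdot\Bigl((be_i)(\varphi)+\tfrac12\sum_{i'<j'}g'\bigl(\nabla^{g'}_{be_i}be_{i'},be_{j'}\bigr)\,e_{i'}\cdot e_{j'}\cdot\varphi\Bigr),
\]
which has the form
\begin{equation}\label{eq:local}
D^{g'}_g=\sum_jA^j(x,g'(x))\,\partial_j+B(x,g'(x),\partial g'(x))
\end{equation}
with $A^j$ and $B$ smooth in their arguments. What matters is that the first-order part sees only the values of $g'$, while first derivatives of $g'$ enter only the term of order zero.

\subsection{The geometry of a surgery}\label{ss:surgery}
Fix $1\le k\le n-2$, put $l=n-k-1\ge1$, and fix the embedding $\iota\colon S^k\times\overline B{}^{l+1}\to M$ of the surgery. We suppress $\iota$ and write points of this \emph{tube} as $(x,w)$ with $w=ry$, $r=|w|$, $y\in S^l$, and we put $r=e^{-t}$. Let $S=S^k\times\{0\}\subset M$ and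
\[
N=M\setminus S .
\]
The manifold $N$ has the end $[0,\infty)\times S^k\times S^l$ with coordinates $(t,x,y)$. For $\tau\ge0$ let $N_\tau$ be the compact set obtained from $N$ by deleting $\{t>\tau\}$. The result of the surgery is $\widetilde M=N\cup(B^{k+1}\times S^l)$ with $(x,ry)$ identified with $(rx,y)$ for $0<r<1$. Thus also $N=\widetilde M\setminus\widetilde S$ with $\widetilde S=\{0\}\times S^l$, the tube around $\widetilde S$ induces the same coordinates $(t,x,y)$ on the end, and spin-compatibility says that $M$ and $\widetilde M$ induce the same orientation and spin structure on $N$. The situation is symmetric under $(M,k,l)\leftrightarrow(\widetilde M,l,k)$.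

We write $\sigma_j$ for the round metric on the unit sphere $S^j$ and $\delta=dr^2+r^2\sigma_l$ for the flat metric on $B^{l+1}$, and we fix a smooth function $\eta\colon[0,\infty)\to[0,1]$ with $\eta=1$ on $[0,\frac12]$ and $\eta=0$ on $[\frac34,\infty)$.

When $l=1$ the linking sphere is a circle, and we need to know how spinors behave along it. This is where it matters that the spin structure of $N$ extends over the tube.

\begin{lemma}\label{lem:circle}
Let $l=1$, write $y=e^{i\theta}$, and let $z=(t,x)\in(0,\infty)\times S^k$. Let $F$ be an oriented basis of $T_z((0,\infty)\times S^k)\oplus\mathbb R\,\partial_\theta$, regarded as a $\theta$-independent loop of frames along $\{z\}\times S^1$. Then $F$ does not lift to a closed path in the spin structure.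
\end{lemma}

\begin{proof}
The loop $\{z\}\times S^1$ is the circle of radius $r=e^{-t}$ in $\{x\}\times B^2\subset M$. Choose a basis $v=(v_1,\dots,v_k)$ of $T_xS^k$ such that $(v,\partial_{w_1},\partial_{w_2})$ is oriented. This loop of frames extends over the disk $\{x\}\times\{|w|\le r\}$ in $M$, so it is contractible in $GL^+(M)$ and lifts to a closed path. We have $\partial_\theta=r(-\sin\theta\,\partial_{w_1}+\cos\theta\,\partial_{w_2})$ and $\partial_t=-r\partial_r=r(-\cos\theta\,\partial_{w_1}-\sin\theta\,\partial_{w_2})$, that is,
\[
(v,\partial_\theta,\partial_t)=(v,\partial_{w_1},\partial_{w_2})\cdot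
\begin{pmatrix}I&0\\0&r\operatorname{Rot}(\theta+\frac\pi2)\end{pmatrix},
\]
where $\operatorname{Rot}$ is the rotation matrix of the given angle. The matrix loop generates $\pi_1(GL^+(n))$, so by (S1) the loop $(v,\partial_\theta,\partial_t)$ does not lift to a closed path. It differs from $F$ by a constant element of $GL^+(n)$.
\end{proof}

Consequently, if $F$ is orthonormal for the metric at hand, then spinors along the circle are $\Sigma_n$-valued functions with $\varphi(\theta+2\pi)=-\varphi(\theta)$. Such an \emph{antiperiodic} function has a Fourier expansion in the functions $e^{i(j+\frac12)\theta}$, $j\in\mathbb Z$, whence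
\begin{equation}\label{eq:antiperiodic}
\int_0^{2\pi}|\partial_\theta\varphi|^2\,d\theta\ge\frac14\int_0^{2\pi}|\varphi|^2\,d\theta .
\end{equation}

\subsection{Weak equivalences and colimits}\label{ss:weak}
A map is a \emph{weak equivalence} if it induces a bijection on path components and isomorphisms on all homotopy groups at all base points. We verify this through the following standard criterion; see \cite{May}. Here $S^{-1}=\emptyset$.

\begin{lemma}\label{lem:criterion}
Let $i\colon X\to Y$ be continuous. Suppose that for all $j\ge0$ and all maps $\mu\colon S^{j-1}\to X$, $\nu\colon D^j\to Y$ with $\nu|_{S^{j-1}}=i\mu$, the map $\nu$ is homotopic relative to $S^{j-1}$ to $i\tilde\nu$ for some $\tilde\nu\colon D^j\to X$ with $\tilde\nu|_{S^{j-1}}=\mu$. Then $i$ is a weak equivalence.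
\end{lemma}

\begin{proof}
Taking $\mu$ constant (empty for $j=0$) gives surjectivity on $\pi_j$. If $j\ge2$ and $\mu$ represents an element of $\pi_{j-1}(X)$ killed by $i$, then $i\mu$ extends to some $\nu$, so $\mu$ extends to $\tilde\nu$ and is trivial. The case $j=1$ gives injectivity on $\pi_0$.
\end{proof}

The point of the criterion is that only compact families have to be deformed. Our deformations take place in a tube whose radius, or beyond a height $t=T$ whose size, depends on the family. The natural target spaces are therefore unions $X=\operatorname{colim}_TX_T$ of increasing sequences $X_1\subset X_2\subset\cdots$, topologized so that a set is closed if and only if it meets each $X_T$ in a closed set.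

\begin{lemma}\label{lem:colimit}
Let $X_1\subset X_2\subset\cdots$ be closed inclusions of $T_1$ spaces. Every continuous map from a compact space to $X=\operatorname{colim}_TX_T$ factors continuously through some $X_T$.
\end{lemma}

\begin{proof}
Let $K$ be the image. If $K$ lies in no $X_T$, choose $x_T\in K\setminus X_T$ for all $T$. The set $\{x_T\}$ is infinite and meets each $X_{T'}$ in a finite set, so all of its subsets are closed in $X$; it is an infinite closed discrete subset of the compact space $K$, which is impossible. So $K\subset X_T$ for some $T$. A closed subset of $X_T$ is closed in every $X_{T'}$ with $T'\ge T$, hence in $X$, so $X_T$ carries the subspace topology.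
\end{proof}

\section{Surgery on a knot}\label{sec:knot}

The smallest case is $n=3$, $k=l=1$: surgery on a knot $S\subset M^3$. The end of $N$ is $[0,\infty)\times S^1\times S^1$ with coordinates $(t,x,y)$, where now $x,y\in\mathbb R/2\pi\mathbb Z$. The $y$-circle bounds a disk in $M$ and the $x$-circle bounds a disk in $\widetilde M$.

Suppose that a metric $g$ on $M$ equals $dx^2+dr^2+r^2dy^2$ near the knot. On $N$ it is incomplete. Dividing by $r^2=e^{-2t}$ yields the complete metric $dt^2+e^{2t}dx^2+dy^2$, and Lemma~\ref{lem:blowup} will show that its $L^2$-harmonic spinors correspond to the harmonic spinors of $g$ on $M$. The same construction for $\widetilde M$ yields $dt^2+dx^2+e^{2t}dy^2$. So the task is to pass between these two ends, and we consider all metrics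
\[
dt^2+f_1(t)^2dx^2+f_2(t)^2dy^2 .
\]
Take the frame $e_0=\partial_t$, $e_1=f_1^{-1}\partial_x$, $e_2=f_2^{-1}\partial_y$, which is oriented after replacing $y$ by $-y$ if necessary. By Lemma~\ref{lem:circle}, applied to $M$ and to $\widetilde M$, spinors are $\mathbb C^2$-valued functions that are antiperiodic in $y$ and in $x$. Up to antisymmetry, the only nonzero connection coefficients are $g(\nabla_{e_i}e_0,e_i)=f_i'/f_i$ for $i=1,2$. Since $e_i\cdot e_0\cdot e_i=e_0$, formula \eqref{eq:connection} gives
\[
D=e_0\cdot\Bigl(\partial_t+\frac{f_1'}{2f_1}+\frac{f_2'}{2f_2}\Bigr)+f_1^{-1}e_1\cdot\partial_x+f_2^{-1}e_2\cdot\partial_y .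
\]
Multiplication by $(f_1f_2)^{1/2}$ is an isometry from $L^2(f_1f_2\,dt\,dx\,dy)$ onto $L^2(dt\,dx\,dy)$ and transforms $D$ into
\[
D=e_0\cdot\partial_t+f_1^{-1}e_1\cdot\partial_x+f_2^{-1}e_2\cdot\partial_y ,
\]
with constant anticommuting matrices $e_0,e_1,e_2$ of square $-1$.

Now let $f_2=1$ and let $f_1$ be arbitrary. Put $P=e_0\cdot\partial_t+f_1^{-1}e_1\cdot\partial_x$ and $Q=e_2\cdot\partial_y$. Both are formally self-adjoint. The coefficients of $P$ do not depend on $y$, the coefficient of $Q$ is constant, and $e_2$ anticommutes with $e_0$ and $e_1$; hence $PQ+QP=0$. For compactly supported $\varphi$ we obtain from \eqref{eq:antiperiodic}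
\[
\|D\varphi\|^2=\|P\varphi\|^2+\|Q\varphi\|^2\ge\|\partial_y\varphi\|^2\ge\tfrac14\|\varphi\|^2 .
\]
The constant does not depend on $f_1$. This is the heart of the proof. The inequality forces an $L^2$-harmonic spinor to keep a fixed fraction of its mass in a fixed compact part of $N$, however $f_1$ behaves; so a change of $f_1$ far out on the end cannot create one (Lemma~\ref{lem:open}). We may therefore deform $(f_1,f_2)=(e^t,1)$ to $(1,1)$ far out. By symmetry we may deform $(1,e^t)$ to $(1,1)$, now with the $x$-circle providing the gap. The cylinder $dt^2+dx^2+dy^2$ is the meeting point.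

The detour through the cylinder cannot be replaced by the straight segment between the two ends. On that segment $f_1^2=(1-s)e^{2t}+s$ and $f_2^2=(1-s)+se^{2t}$, and for $0<s<1$ both circles grow. Take $\zeta\neq0$ smooth with support in $(1,2)$, a vector $v\ne0$, and $\varphi_L=\zeta(t/L)e^{i(x+y)/2}v$. Then
\[
\frac{\|D\varphi_L\|}{\|\varphi_L\|}\le\frac{\|\zeta'\|}{L\|\zeta\|}+\frac12\sup_{t\ge L}\bigl(f_1^{-1}+f_2^{-1}\bigr)\longrightarrow0\qquad(L\to\infty),
\]
so the gap closes. It also closes for $(f_1,f_2)=(e^t,1)$ if the spin structure is periodic in $y$: use $\zeta(t/L)e^{ix/2}v$. At every stage one sphere factor must keep its size, and if it is a circle it must carry the spin structure that extends over the disk.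

\section{Product metrics near the surgery sphere}\label{sec:product}

Fix $m\ge0$ and write $\mathcal R=\mathcal R^{\le m}(M)$. For a metric $g$ on $M$ let $h_g$ be its restriction to $TS$. The aim of this section is to replace $\mathcal R$ by metrics that equal $h_g+\delta$ near $S$. The obvious deformation interpolates between $g$ and $h_g+\delta$ on a tube of radius $\varepsilon$. It is not small in $C^1$, because the normal derivatives of $g$ along $S$ have to be removed, so the openness of $\mathcal R$ is of no help. But by \eqref{eq:local} first derivatives affect only the term of order zero, and a bounded perturbation of order zero on a set of small volume is small as an operator $H^1\to L^2$.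

\begin{lemma}\label{lem:closed}
Let $g,g_i$ be metrics on $M$ with $g_i\to g$ in $C^0(M)$ and $(g_i)$ bounded in $C^1(M)$. Let $\varepsilon_i\to0$ and suppose $\|g_i-g\|_{C^1(M\setminus\{r<\varepsilon_i\})}\to0$. Then $\dim\ker D^{g_i}\le\dim\ker D^g$ for large $i$. In particular $\mathcal R^{\le m}(M)$ is open in $\operatorname{Riem}(M)$.
\end{lemma}

\begin{proof}
Cover $M$ by finitely many relatively compact charts with lifted $g$-orthonormal frames. The $1$-jets of the $g_i$ and of $g$ lie in a compact set of jets of positive definite forms, on which $A^j$ and $B$ in \eqref{eq:local} are bounded and uniformly continuous. So the coefficients $A^j$ of $D^{g_i}_g$ converge uniformly to those of $D^g$, and the differences of the coefficients $B$ are uniformly bounded and uniformly small outside $\{r<\varepsilon_i\}$. Hence, for $\varphi\in H^1(\Sigma_g)$,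
\[
\|(D^{g_i}_g-D^g)\varphi\|_{L^2}\le o(1)\|\varphi\|_{H^1}+C\|\varphi\|_{L^2(\{r<\varepsilon_i\})} .
\]
Since $n\ge3$, the Sobolev embedding $H^1\subset L^{2n/(n-2)}$ and H\"older's inequality with $\frac12=\frac1n+\frac{n-2}{2n}$ give
\[
\|\varphi\|_{L^2(\{r<\varepsilon_i\})}\le\operatorname{vol}(\{r<\varepsilon_i\})^{1/n}\|\varphi\|_{L^{2n/(n-2)}}\le o(1)\|\varphi\|_{H^1}.
\]
Thus $D^{g_i}_g\to D^g$ in the operator norm $H^1\to L^2$.

Let $V$ be the $H^1$-orthogonal complement of $\ker D^g$. There is $c>0$ with $\|D^g\varphi\|_{L^2}\ge c\|\varphi\|_{H^1}$ on $V$. Otherwise there are $\varphi_\nu\in V$ with $\|\varphi_\nu\|_{H^1}=1$ and $D^g\varphi_\nu\to0$ in $L^2$; a subsequence converges in $L^2$ by Rellich's theorem, then in $H^1$ by \eqref{eq:elliptic} applied to differences, and the limit has norm $1$ and lies in $V\cap\ker D^g=0$. For large $i$ it follows that $\|D^{g_i}_g\varphi\|_{L^2}\ge\frac c2\|\varphi\|_{H^1}$ on $V$. So $\ker D^{g_i}_g$ meets $V$ trivially, and $\dim\ker D^{g_i}\le\operatorname{codim}V=\dim\ker D^g$. A sequence converging in $C^\infty$ satisfies the hypotheses and $\operatorname{Riem}(M)$ is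 metrizable, which gives openness.
\end{proof}

To apply the lemma, the interpolation $\eta(r/\varepsilon)(h_g+\delta-g)$ must stay bounded in $C^1$, and for this $h_g+\delta-g$ must vanish along $S$. Otherwise the term of order zero has size $\varepsilon^{-1}$ on the $\varepsilon$-tube, and multiplication by $\varepsilon^{-1}1_{\{r<\varepsilon\}}$ is not small from $H^1$ to $L^2$: for $\varphi=\eta(r/\varepsilon)\varphi_0$, with $\varphi_0$ smooth and not identically zero on $S$, both $\|\varepsilon^{-1}\varphi\|^2_{L^2}$ and $\|\varphi\|^2_{H^1}$ are of order $\varepsilon^{l-1}$. So we first normalize $g$ along $S$, using diffeomorphisms, which do not change the kernel at all. Let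
\[
\mathcal R^\perp=\{g\in\mathcal R:\ g=h_g\oplus\delta\text{ on }T_{(x,0)}M=T_xS^k\oplus\mathbb R^{l+1}\text{ for all }x\in S^k\}.
\]

\begin{proposition}\label{prop:normal}
$\mathcal R^\perp$ is a strong deformation retract of $\mathcal R$.
\end{proposition}

\begin{proof}
We first find, at each point of $S$, the linear map that normalizes $g$, and then realize it as the differential of a flow that depends continuously on $g$.

Let $g\in\mathcal R$, and let $\pi$ be the $g$-orthogonal projection onto the $g$-normal bundle of $S$. The vectors $\pi\partial_{w_i}$ form a basis of the normal space, so the matrix $q_{ij}=g(\pi\partial_{w_i},\pi\partial_{w_j})$ is positive definite. Put $a=q^{-1/2}$. The vectors $e_i=\sum_ja_{ji}\pi\partial_{w_j}$ have Gram matrix $aqa=I$. Let $L$ be the endomorphism of $T_xS^k\oplus\mathbb R^{l+1}$ that is the identity on $T_xS^k$ and maps $\partial_{w_i}$ to $e_i$. Then $g(L\,\cdot,L\,\cdot)=h_g\oplus\delta$. Since $\pi\partial_{w_j}-\partial_{w_j}$ is tangent to $S$, we have $L(v,w)=(v+\lambda w,aw)$ with a linear map $\lambda=\lambda(x)\colon\mathbb R^{l+1}\to T_xS^k$. Join the identity to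 $L$ by
\[
L_s(v,w)=(v+s\lambda w,\;a_sw),\qquad a_s=(1-s)I+sa,\quad0\le s\le1,
\]
where $a_s$ is positive definite. Define a time-dependent vector field on the tube by
\[
X_s(x,w)=\eta(|w|)\,\bigl(\lambda(x)a_s(x)^{-1}w,\;(a(x)-I)a_s(x)^{-1}w\bigr)\in T_xS^k\oplus\mathbb R^{l+1},
\]
extend it by zero to $M$, and let $\psi_{g,s}$ be its flow from time $0$ to time $s$. The field vanishes on $S$, so $\psi_{g,s}$ fixes $S$ pointwise. At a point of $S$ the linearization of the field is $DX_s(v,w)=(\lambda a_s^{-1}w,(a-I)a_s^{-1}w)$, and the differential of the flow solves $\frac d{ds}D\psi_{g,s}=DX_s\circ D\psi_{g,s}$ with initial value the identity. The family $L_s$ solves the same problem: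
\[
\tfrac d{ds}L_s(v,w)=(\lambda w,(a-I)w)=DX_s(v+s\lambda w,a_sw).
\]
Hence $D\psi_{g,s}=L_s$ along $S$, and $\psi_{g,1}^*g=h_g\oplus\delta$ along $S$.

The sections $a$ and $\lambda$ over $S^k$ are obtained from $g|_S$ by smooth pointwise operations, so they depend continuously on $g$ in $C^\infty$, and so does $X_s$. By the smooth dependence of solutions of ordinary differential equations on parameters, $\psi_{g,s}$ and $\psi_{g,s}^*g$ depend continuously on $(g,s)$. By (S3), $\psi_{g,s}^*g\in\mathcal R$, and $\psi_{g,1}^*g\in\mathcal R^\perp$. If $g\in\mathcal R^\perp$, then $\pi\partial_{w_j}=\partial_{w_j}$, $a=I$, $\lambda=0$, and $\psi_{g,s}$ is the identity. So $(g,s)\mapsto\psi_{g,s}^*g$ is a strong deformation retraction.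
\end{proof}

From now on $T$ denotes an integer $\ge1$. Let
\[
\mathcal P_T=\{g\in\mathcal R:\ g=h_g+\delta\text{ on }\{r\le e^{-T}\}\},\qquad\mathcal P=\operatorname{colim}_T\mathcal P_T .
\]
Each $\mathcal P_T$ is closed in $\mathcal R$ and contained in $\mathcal P_{T+1}$ and in $\mathcal R^\perp$.

\begin{proposition}\label{prop:product}
The map $\mathcal P\to\mathcal R^\perp$ is a weak equivalence.
\end{proposition}

\begin{proof}
Let $\mu\colon S^{j-1}\to\mathcal P$ and $\nu\colon D^j\to\mathcal R^\perp$, $p\mapsto g_p$, be as in Lemma~\ref{lem:criterion}. By Lemma~\ref{lem:colimit}, $\mu$ maps into some $\mathcal P_{T_0}$. Let $\bar g_p=h_{g_p}+\delta$ on the tube and put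
\[
g_{p,s,\varepsilon}=g_p+s\,\eta(r/\varepsilon)(\bar g_p-g_p),\qquad s\in[0,1],\quad0<\varepsilon<e^{-T_0}.
\]
These are pointwise convex combinations of metrics, hence metrics; they equal $g_p$ for $r\ge\varepsilon$ and depend continuously on $(p,s)$. Since $D^j$ is compact, $\bar g_p-g_p$ has first derivatives bounded uniformly in $p$, and since it vanishes along $S$ it is bounded by $Cr$. The derivative of $\eta(r/\varepsilon)$ is bounded by $C/\varepsilon$ and supported in $r\le\varepsilon$. Therefore $\|g_{p,s,\varepsilon}-g_p\|_{C^0}\le C\varepsilon$ and $\|g_{p,s,\varepsilon}\|_{C^1}\le C$, uniformly in $(p,s,\varepsilon)$.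

For small $\varepsilon$ all $g_{p,s,\varepsilon}$ lie in $\mathcal R$. Otherwise there are $\varepsilon_i\to0$, $s_i$ and $p_i\to p$ such that $g_i=g_{p_i,s_i,\varepsilon_i}$ has $\dim\ker D^{g_i}\ge m+1$. As $g_{p_i}\to g_p$ in $C^\infty$, the estimates above show that $g_i$ and $g_p$ satisfy the hypotheses of Lemma~\ref{lem:closed}, so $\dim\ker D^{g_p}\ge m+1$, contrary to $g_p\in\mathcal R$.

Fix such an $\varepsilon$. The metrics $g_{p,s,\varepsilon}$ agree with $g_p$ along $S$, so they form a homotopy in $\mathcal R^\perp$ starting at $\nu$. For $p\in S^{j-1}$ we have $\bar g_p=g_p$ on $\{r\le e^{-T_0}\}$, so the homotopy is constant there. For $s=1$ the metric is $\bar g_p$ on $\{r\le\varepsilon/2\}$, so $p\mapsto g_{p,1,\varepsilon}$ is a continuous map $\tilde\nu$ into $\mathcal P_T$ for any $T\ge T_0$ with $e^{-T}\le\varepsilon/2$.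
\end{proof}

\section{Conformal blow-up of the sphere}\label{sec:blowup}

A metric in $\mathcal P$, restricted to $N$, is incomplete, and the linking spheres $S^l$ shrink to points. The kernel of the Dirac operator is conformally invariant, so we may rescale until the linking spheres have size one. Fix a smooth function $\rho>0$ on $N$ with $\rho=e^{-t}$ for $t\ge1$ and $\rho=1$ off the end; it is bounded.

\begin{lemma}\label{lem:blowup}
Let $g$ be a metric on $M$ with $g=h+\delta$ on $\{r\le e^{-T}\}$, where $T\ge1$ and $h\in\operatorname{Riem}(S^k)$. Then $\hat g=\rho^{-2}g|_N$ equals $(dt^2+e^{2t}h)\oplus\sigma_l$ for $t\ge T$, and $\dim\ker D^g=\dim\ker_{L^2}D^{\hat g}$.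
\end{lemma}

\begin{proof}
With $r=e^{-t}$ we have $h+dr^2+r^2\sigma_l=e^{-2t}(e^{2t}h+dt^2+\sigma_l)$, which is the first claim. Identify $\Sigma_{\hat g}$ with $\Sigma_g$ over $N$ as in Section~\ref{ss:compare}, where now $b=\rho\cdot\mathrm{id}$. The conformal covariance of the Dirac operator (Hitchin) reads
\[
D^{\hat g}_g\bigl(\rho^{\frac{n-1}2}\varphi\bigr)=\rho^{\frac{n+1}2}D^g\varphi ,
\]
and $dv_{\hat g}=\rho^{-n}dv_g$ gives $\int|\rho^{\frac{n-1}2}\varphi|^2dv_{\hat g}=\int\rho^{-1}|\varphi|^2dv_g$. So $\varphi\mapsto\rho^{\frac{n-1}2}\varphi$ is an isomorphism onto $\ker_{L^2}D^{\hat g}$ from the space $\mathcal K$ of spinors $\varphi$ on $N$ with $D^g\varphi=0$ and $\int\rho^{-1}|\varphi|^2dv_g<\infty$. We show that restriction to $N$, which is injective on smooth spinors, maps $\ker D^g$ onto $\mathcal K$.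

Near $S$ we have $\rho=r$ and $dv_g=r^l\,dr\,dv_h\,dv_{\sigma_l}$. A harmonic spinor on $M$ is bounded, and $\int_0^1r^{-1}r^l\,dr<\infty$ because $l\ge1$; so its restriction lies in $\mathcal K$.

Conversely let $\varphi\in\mathcal K$. Since $\rho$ is bounded, $\varphi\in L^2(M,g)$. Let $\xi$ be a smooth spinor on $M$ and $u_\varepsilon=\eta(r/\varepsilon)$, so $|du_\varepsilon|\le C/\varepsilon$. The spinor $(1-u_\varepsilon)\xi$ has compact support in $N$, so $\int\langle\varphi,D^g((1-u_\varepsilon)\xi)\rangle=0$. Using $\operatorname{vol}(\{r\le\varepsilon\})\le C\varepsilon^{l+1}$ and the Cauchy--Schwarz inequality,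
\[
\Bigl|\int_M\langle\varphi,D^g\xi\rangle\Bigr|=\Bigl|\int_M\langle\varphi,u_\varepsilon D^g\xi+\operatorname{grad}u_\varepsilon\cdot\xi\rangle\Bigr|
\le\frac{C'}\varepsilon\int_{r\le\varepsilon}|\varphi|\le C''\varepsilon^{\frac{l-1}2}\|\varphi\|_{L^2(\{r\le\varepsilon\})} .
\]
As $\varepsilon\to0$ the power of $\varepsilon$ stays bounded because $l\ge1$, and the last norm tends to zero. So $D^g\varphi=0$ weakly on $M$, and $\varphi$ is a smooth harmonic spinor on $M$.
\end{proof}

For $l=0$ the integral $\int_0^1r^{-1}dr$ diverges, and a harmonic spinor that is nonzero at a point of the hypersurface $S$ would not become square-integrable.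

We now set up spaces of metrics on $N$. They carry the $C^\infty_{\mathrm{loc}}$ topology of uniform convergence of all derivatives on compact sets, which is metrizable. Consider two nonempty convex sets of metrics on $[0,\infty)\times S^k$,
\[
\Gamma_{\mathrm{exp}}=\{dt^2+e^{2t}h:h\in\operatorname{Riem}(S^k)\},\qquad\Gamma_{\mathrm{cyl}}=\{dt^2+\sigma_k\},
\]
also with the $C^\infty_{\mathrm{loc}}$ topology. For $\Gamma$ one of these, let $\mathcal E^\Gamma_T$ be the space of metrics $g$ on $N$ with $\dim\ker_{L^2}D^g\le m$ that equal $\bar\gamma\oplus\sigma_l$ on $\{t\ge T\}$ for some $\bar\gamma\in\Gamma$. The element $\bar\gamma$ is determined by $g$ and depends continuously on it, since $h$ is $e^{-2T}$ times the restriction of $g$ to a slice $\{T\}\times S^k\times\{y\}$. For the same reason the form of $g$ on $\{t\ge T\}$ persists under $C^\infty_{\mathrm{loc}}$ limits, so $\mathcal E^\Gamma_T$ is closed in $\mathcal E^\Gamma_{T+1}$. These metrics are complete: they dominate $dt^2$ on $\{t\ge T\}$, so a curve of length $R$ starting in $N_T$ stays in the compact set $N_{T+R}$. Put $\mathcal E^\Gamma=\operatorname{colim}_T\mathcal E^\Gamma_T$,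 and write $\mathcal E^{\mathrm{exp}}$, $\mathcal E^{\mathrm{cyl}}$ for the two cases.

\begin{proposition}\label{prop:homeo}
The map $g\mapsto\rho^{-2}g|_N$ is a homeomorphism $\mathcal P\to\mathcal E^{\mathrm{exp}}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:blowup} the map sends $\mathcal P_T$ into $\mathcal E^{\mathrm{exp}}_T$; it is injective and continuous. If $\hat g\in\mathcal E^{\mathrm{exp}}_T$, then $\rho^2\hat g$ equals $h+\delta$ on $\{0<r\le e^{-T}\}$, so it extends smoothly over $S$, and the extension lies in $\mathcal P_T$ by Lemma~\ref{lem:blowup}. If $\hat g_i\to\hat g$ in $\mathcal E^{\mathrm{exp}}_T$, then $\rho^2\hat g_i\to\rho^2\hat g$ in $C^\infty$ on $N_{T+1}$, and $h_i+\delta\to h+\delta$ in $C^\infty$ on $\{r\le e^{-T}\}$; these two sets have interiors that cover $M$, so the inverse is continuous. The homeomorphisms $\mathcal P_T\cong\mathcal E^{\mathrm{exp}}_T$ are compatible with the inclusions and pass to the colimits.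
\end{proof}

\section{Changing the end}\label{sec:end}

It remains to compare $\mathcal E^{\mathrm{exp}}$ with $\mathcal E^{\mathrm{cyl}}$. There is no evident map between them, so we map both into a larger space, in which the end is $\gamma\oplus\sigma_l$ with $\gamma$ unrestricted. The following estimate, the general form of the computation in Section~\ref{sec:knot}, is what makes so large a space manageable.

\begin{lemma}\label{lem:gap}
Let $T\ge0$, let $\gamma$ be any Riemannian metric on $[T,\infty)\times S^k$, and equip $(T,\infty)\times S^k\times S^l$ with the metric $\gamma\oplus\sigma_l$ and the spin structure of $N$. Then every smooth spinor $\varphi$ with compact support satisfies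
\[
\|D\varphi\|_{L^2}\ge\tfrac12\|\varphi\|_{L^2}.
\]
\end{lemma}

\begin{proof}
Put $U=(T,\infty)\times S^k$. Let $(e_a)$ and $(f_b)$ be local orthonormal frames of $U$ and $S^l$, pulled back to the product, and set $P=\sum_ae_a\cdot\nabla_{e_a}$, $Q=\sum_bf_b\cdot\nabla_{f_b}$. These operators do not depend on the frames, and $D=P+Q$. The operator $P$ is formally self-adjoint, because $\langle P\varphi,\psi\rangle-\langle\varphi,P\psi\rangle$ is the divergence of the complex vector field $\sum_a\langle e_a\cdot\varphi,\psi\rangle e_a$; the same holds for $Q$ with $(f_b)$ in place of $(e_a)$. In a Riemannian product, $\nabla_{e_a}f_b=\nabla_{f_b}e_a=0$, $[e_a,f_b]=0$ and $R(e_a,f_b)=0$. Hence, by \eqref{eq:connection},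
\[
PQ+QP=\sum_{a,b}e_a\cdot f_b\cdot(\nabla_{e_a}\nabla_{f_b}-\nabla_{f_b}\nabla_{e_a})=\sum_{a,b}e_a\cdot f_b\cdot R^\Sigma(e_a,f_b)=0,
\]
and $\|D\varphi\|^2=\|P\varphi\|^2+\|Q\varphi\|^2+\langle(PQ+QP)\varphi,\varphi\rangle\ge\|Q\varphi\|^2$. The metric $\gamma$ has dropped out, and we bound $Q$ from below on each slice $\{z\}\times S^l$.

\emph{The case $l\ge2$.} At a given point choose $(f_b)$ with $\nabla f_b=0$ there. Separating the terms $b=c$ from the others,
\[
Q^2=\sum_{b,c}f_b\cdot f_c\cdot\nabla_{f_b}\nabla_{f_c}=-\sum_b\nabla_{f_b}\nabla_{f_b}+\sum_{b<c}f_b\cdot f_c\cdot R^\Sigma(f_b,f_c).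
\]
The curvature $R(f_b,f_c)$ annihilates the $e_a$ and acts on $TS^l$ by $R(X,Y)Z=\langle Y,Z\rangle X-\langle X,Z\rangle Y$. So \eqref{eq:connection} gives $R^\Sigma(f_b,f_c)=-\frac12f_b\cdot f_c$ for $b<c$, and each summand of the last sum is $-\frac12(f_b\cdot f_c)^2=\frac12$. Integrating by parts over the slices,
\[
\|Q\varphi\|^2=\int\sum_b|\nabla_{f_b}\varphi|^2+\frac{l(l-1)}4\|\varphi\|^2\ge\frac12\|\varphi\|^2 .
\]

\emph{The case $l=1$.} Now there is no curvature term, and the spin structure takes its place. Let $(E_1,\dots,E_{k+1})$ be a $\gamma$-orthonormal basis of $T_zU$ such that $F=(E_1,\dots,E_{k+1},\partial_\theta)$ is oriented. Along $\{z\}\times S^1$ the frame $F$ is orthonormal and parallel, so in the lifted frame $\nabla_{\partial_\theta}\varphi=\partial_\theta\varphi$ and $|Q\varphi|=|\partial_\theta\varphi|$. By Lemma~\ref{lem:circle} the function $\varphi$ is antiperiodic, and \eqref{eq:antiperiodic} gives $\|Q\varphi\|^2\ge\frac14\|\varphi\|^2$ after integration over $U$.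
\end{proof}

For $l=0$ the operator $Q$ vanishes and the argument gives nothing.

Let $\mathcal G_T$ be the space of complete metrics on $N$ that have the form $\gamma\oplus\sigma_l$ on $\{t\ge T\}$, with $\gamma$ any metric on $[T,\infty)\times S^k$. The product form on $\{t\ge T\}$ persists under $C^\infty_{\mathrm{loc}}$ limits, so $\mathcal G_T$ is closed in $\mathcal G_{T+1}$. The $C^\infty_{\mathrm{loc}}$ topology is weak: metrics that agree on larger and larger compact sets converge, whatever they do near infinity. This is what we want, since our deformations are large but far out. The danger is that normalized harmonic spinors of $g_i$ move off to infinity and leave nothing in the limit. The gap excludes this.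

\begin{lemma}\label{lem:open}
Let $g_i,g\in\mathcal G_T$ with $g_i\to g$ in $C^\infty_{\mathrm{loc}}$, and let $m'\ge1$ be an integer with $\dim\ker_{L^2}D^{g_i}\ge m'$ for all $i$. Then $\dim\ker_{L^2}D^g\ge m'$.
\end{lemma}

\begin{proof}
\emph{Concentration on a compact set.} Put $K=N_{T+1}$. Let $u\colon N\to[0,1]$ be a smooth function of $t$ with $u=0$ on $N_{T+1/3}$ and $u=1$ for $t\ge T+1$. Since $du$ is supported in $K$ and $g_i\to g$ uniformly on $K$, we have $|du|_{g_i}\le C$ for all $i$. Let $\varphi\in\ker_{L^2}D^{g_i}$. We want to apply Lemma~\ref{lem:gap} to $u\varphi$, which does not have compact support; this is where completeness is used. Let $d_i$ be the $g_i$-distance to $K$; its sublevel sets are compact by the Hopf--Rinow theorem. The functions $v_R=\max\{0,\min\{1,2-d_i/R\}\}$ have compact support, are Lipschitz with constant $1/R$, and increase to $1$ as $R\to\infty$. The spinor $v_Ru\varphi$ is of class $H^1$ with compact support in $\{t>T\}$, so it is an $H^1$-limit of smooth spinors supported in a fixed compact subset of $\{t>T\}$, and Lemma~\ref{lem:gap} holds for it. From $D(v_Ru\varphi)=u\operatorname{grad}v_R\cdot\varphi+v_R\operatorname{grad}u\cdot\varphi$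 we get
\[
\tfrac12\|v_Ru\varphi\|\le\tfrac1R\|\varphi\|+C\|\varphi\|_{L^2(K)},
\]
and $R\to\infty$ gives $\|u\varphi\|\le2C\|\varphi\|_{L^2(K)}$. Since $u=1$ off $K$,
\begin{equation}\label{eq:concentration}
\|\varphi\|_{L^2(N,g_i)}\le C_1\|\varphi\|_{L^2(K,g_i)},\qquad C_1=(1+4C^2)^{1/2},
\end{equation}
with $C_1$ independent of $i$ and $\varphi$.

\emph{Passing to the limit.} By \eqref{eq:concentration} the $L^2(K,g_i)$ product is positive definite on $\ker_{L^2}D^{g_i}$. Choose $\varphi^1_i,\dots,\varphi^{m'}_i\in\ker_{L^2}D^{g_i}$ orthonormal in $L^2(K,g_i)$; their norms in $L^2(N,g_i)$ are at most $C_1$. Transport them to $\Sigma_g$. By \eqref{eq:local} the coefficients of $D^{g_i}_g$ converge to those of $D^g$ uniformly on compact sets, and so do the volume densities. Let $\zeta$ be a smooth function with compact support. Since $D^{g_i}_g\varphi^j_i=0$, the spinor $D^{g_i}_g(\zeta\varphi^j_i)$ is $\varphi_i^j$ multiplied by a uniformly bounded endomorphism supported in $\operatorname{supp}\zeta$. So \eqref{eq:elliptic} gives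
\[
\|\zeta\varphi^j_i\|_{H^1}\le C_\zeta\bigl(\|(D^g-D^{g_i}_g)(\zeta\varphi^j_i)\|+\|D^{g_i}_g(\zeta\varphi^j_i)\|+\|\zeta\varphi^j_i\|\bigr)\le o(1)\|\zeta\varphi^j_i\|_{H^1}+C'_\zeta ,
\]
and the $\varphi^j_i$ are bounded in $H^1_{\mathrm{loc}}$. By Rellich's theorem and a diagonal argument, a subsequence converges weakly in $H^1_{\mathrm{loc}}$ and strongly in $L^2_{\mathrm{loc}}$ to spinors $\varphi^j$, $j=1,\dots,m'$. Now $D^g\varphi^j_i=(D^g-D^{g_i}_g)\varphi^j_i\to0$ in $L^2_{\mathrm{loc}}$, while $D^g\varphi^j_i\to D^g\varphi^j$ weakly; hence $D^g\varphi^j=0$. On every compact set the $L^2(g)$-norm of $\varphi^j$ is the limit of the $L^2(g_i)$-norms of $\varphi^j_i$, so it is at most $C_1$, and $\varphi^j\in L^2(N,g)$. In the same way the $\varphi^j$ are orthonormal in $L^2(K,g)$, hence linearly independent.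
\end{proof}

Let $\mathcal E_T=\{g\in\mathcal G_T:\dim\ker_{L^2}D^g\le m\}$. Then $\mathcal E_T=\mathcal E_{T+1}\cap\mathcal G_T$ is closed in $\mathcal E_{T+1}$, and $\mathcal E^\Gamma_T\subset\mathcal E_T$. Put $\mathcal E=\operatorname{colim}_T\mathcal E_T$.

\begin{proposition}\label{prop:end}
For $\Gamma=\Gamma_{\mathrm{exp}}$ and $\Gamma=\Gamma_{\mathrm{cyl}}$ the map $\mathcal E^\Gamma\to\mathcal E$ is a weak equivalence.
\end{proposition}

\begin{proof}
Let $\mu\colon S^{j-1}\to\mathcal E^\Gamma$ and $\nu\colon D^j\to\mathcal E$, $p\mapsto g_p$, be as in Lemma~\ref{lem:criterion}. By Lemma~\ref{lem:colimit} there is $T$ such that $\mu$ maps continuously into $\mathcal E^\Gamma_T$ and $\nu$ into $\mathcal E_T$. Write $g_p=\gamma_p\oplus\sigma_l$ on $\{t\ge T\}$. For $p\in S^{j-1}$, $\gamma_p$ is the restriction of some $\bar\gamma_p\in\Gamma$ that depends continuously on $p$. To keep the homotopy fixed on the boundary, we need target ends $\bar\gamma_p$ for all $p\in D^j$ that extend these, and convexity of $\Gamma$ provides them: fix $\gamma_*\in\Gamma$ and put $\bar\gamma_{\tau\omega}=(1-\tau)\gamma_*+\tau\bar\gamma_\omega$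 for $\omega\in S^{j-1}$, $\tau\in[0,1]$ (and $\bar\gamma=\gamma_*$ if $j=0$).

Let $\chi\colon\mathbb R\to[0,1]$ be smooth, $\chi=0$ on $(-\infty,0]$, $\chi=1$ on $[1,\infty)$. For $T'\ge T$ and $s\in[0,1]$ define $g_{p,s,T'}$ to be $g_p$ on $N_{T'}$ and
\[
g_{p,s,T'}=\bigl[(1-s\chi(t-T'))\gamma_p+s\chi(t-T')\bar\gamma_p\bigr]\oplus\sigma_l\qquad\text{on }\{t\ge T\};
\]
the two definitions agree for $T\le t\le T'$. These metrics are complete: for $s<1$ they dominate the complete metric $(1-s)g_p$, and for $s=1$ they equal $\bar\gamma_p\oplus\sigma_l\ge dt^2$ on $\{t\ge T'+1\}$. So $g_{p,s,T'}\in\mathcal G_T$, and the dependence on $(p,s)$ is continuous in $C^\infty_{\mathrm{loc}}$.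

For large $T'$ all $g_{p,s,T'}$ lie in $\mathcal E_T$. Otherwise there are $T'_i\to\infty$, $s_i$ and $p_i\to p$ such that $g_i=g_{p_i,s_i,T'_i}$ has $\dim\ker_{L^2}D^{g_i}\ge m+1$. Since $g_i=g_{p_i}$ on $N_{T'_i}$, we have $g_i\to g_p$ in $C^\infty_{\mathrm{loc}}$, and Lemma~\ref{lem:open} gives $\dim\ker_{L^2}D^{g_p}\ge m+1$, contrary to $g_p\in\mathcal E_T$.

Fix such a $T'$. We have a homotopy in $\mathcal E_T$ starting at $\nu$. It is constant for $p\in S^{j-1}$, where $\gamma_p=\bar\gamma_p$ on $\{t\ge T\}$, and at $s=1$ it is a continuous map $\tilde\nu$ into $\mathcal E^\Gamma_{T''}$ for any integer $T''\ge T'+1$.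
\end{proof}

\section{Proof of Theorem~\ref{thm:surgery} and Corollary~\ref{cor:conjecture}}\label{sec:conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:surgery}]
Propositions~\ref{prop:normal}, \ref{prop:product}, \ref{prop:homeo} and \ref{prop:end} give weak equivalences
\begin{equation}\label{eq:zigzag}
\mathcal R^{\le m}(M)\xleftarrow{\ \simeq\ }\mathcal R^\perp\xleftarrow{\ \simeq\ }\mathcal P\xrightarrow{\ \cong\ }\mathcal E^{\mathrm{exp}}\xrightarrow{\ \simeq\ }\mathcal E\xleftarrow{\ \simeq\ }\mathcal E^{\mathrm{cyl}} .
\end{equation}
The space $\mathcal E^{\mathrm{cyl}}$ is the colimit over $T$ of the spaces of metrics on $N$ that equal $dt^2+\sigma_k+\sigma_l$ for $t\ge T$ and satisfy $\dim\ker_{L^2}D\le m$. It depends only on $N$, its spin structure and the coordinates on its end, and it is unchanged when the two sphere factors are interchanged.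

The construction of \eqref{eq:zigzag} used that $n\ge3$ (Lemmas~\ref{lem:circle} and \ref{lem:closed}), that the linking sphere has dimension at least one (Lemmas~\ref{lem:blowup} and \ref{lem:gap}), and that the spin structure of $N$ extends over the tube (Lemmas~\ref{lem:circle} and \ref{lem:blowup}). All three hold for $\widetilde M$ with the sphere $\widetilde S$ and the tube $\overline B{}^{k+1}\times S^l$: the linking sphere is now $S^k$ with $k\ge1$, and the surgery is spin-compatible. So \eqref{eq:zigzag} holds for $\widetilde M$, with the roles of $k$ and $l$ exchanged in the four middle spaces and the same space $\mathcal E^{\mathrm{cyl}}$ at the right end. Joining the two zigzags at $\mathcal E^{\mathrm{cyl}}$ proves the theorem.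
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conjecture}]
Consider one surgery $M\leadsto\widetilde M$ with $M$ connected. Since $S$ has codimension $l+1\ge2$, the manifold $N$ is connected, and it is dense in $\widetilde M$; so $\widetilde M$ is connected. Next, $M$ and $\widetilde M$ are spin bordant. Let $W$ be the trace of the surgery, obtained from $M\times[0,1]$ by attaching $D^{k+1}\times D^{l+1}$ along the tube in $M\times\{1\}$. It is the union of $N_0\times[0,1]$ and the $(n+1)$-ball formed by the handle and the tube times $[0,1]$. The spin structures of $M$ and $\widetilde M$, which agree on $N_0$, define a spin structure on a neighborhood of $\partial W\cup(N_0\times[0,1])$. What is left of $W$ is a ball, and the structure extends over it because, by (S2), a collar of the simply connected sphere $S^n$ has only one spin structure. Hence $d(\widetilde M)=d(M)$. By induction all manifolds in the sequence are connected and have the same $d$, and Theorem~\ref{thm:surgery} applies with $m=d$ at each step.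
\end{proof}

\section{Spin bordant manifolds}\label{sec:bordism}

A bordism decomposes into handles, and a handle of index $i$ changes the level by a surgery of dimension $i-1$. Theorem~\ref{thm:surgery} covers the indices $2\le i\le n-1$. Handles of index $0$ and $n+1$ can be avoided by connectedness. The work lies in the indices $1$ and $n$, whose effect we reproduce by an allowed surgery.

We use that for connected $X,Y$ of dimension $n\ge3$ the spin structures on $X\#Y$ correspond to pairs of spin structures on $X$ and $Y$: the connecting sphere $S^{n-1}$ is simply connected, so a spin structure on $X$ minus a ball extends uniquely over the ball, and $H^1(X\#Y;\mathbb Z/2)=H^1(X;\mathbb Z/2)\oplus H^1(Y;\mathbb Z/2)$. By (S2), $S^1\times S^{n-1}$ has exactly two spin structures.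

\begin{lemma}\label{lem:handle}
Let $X$ be a connected closed spin manifold of dimension $n\ge3$. For either spin structure on $S^1\times S^{n-1}$ and all $m\ge0$,
\[
\mathcal R^{\le m}(X)\simeq\mathcal R^{\le m}\bigl(X\#(S^1\times S^{n-1})\bigr).
\]
\end{lemma}

\begin{proof}
\emph{One spin structure is reached by a surgery of dimension $n-2\ge1$.} Write $S^n=\partial(D^{n-1}\times D^2)=(S^{n-2}\times D^2)\cup(D^{n-1}\times S^1)$. Surgery on $S^{n-2}\times D^2$ yields $(D^{n-1}\times S^1)\cup(D^{n-1}\times S^1)=S^{n-1}\times S^1$, and the common open manifold is $N'=(S^{n-1}\setminus\{\mathrm{pt}\})\times S^1$. Restriction $H^1(S^{n-1}\times S^1;\mathbb Z/2)\to H^1(N';\mathbb Z/2)$ is an isomorphism, so by (S2) every spin structure on $N'$ extends over $S^{n-1}\times S^1$; in particular the one induced from $S^n$ extends, to a structure $\mathfrak s$ say. Form $X=X\#S^n$ at a point in the interior of $D^{n-1}\times S^1$. The same surgery is then a spin-compatible surgery from $X$ to $X\#(S^1\times S^{n-1},\mathfrak s)$, and Theorem~\ref{thm:surgery} applies.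

\emph{The two spin structures are exchanged by a diffeomorphism that is the identity near a point.} Fix $y_0\in S^{n-1}$ and let $SO(n-1)\subset SO(n)$ be its stabilizer. Since $n-1\ge2$, the generator of $\pi_1(SO(n))$, a loop of rotations in a plane, is represented by a smooth loop $\Lambda\colon S^1\to SO(n-1)$, which we take equal to $1$ near $z=1$. Let $\Phi(z,y)=(z,\Lambda(z)y)$; it preserves the orientation and is the identity for $z$ near $1$. Let $F$ be the oriented loop of frames along $S^1\times\{y_0\}$ formed by $\partial_z$ and a constant basis of $T_{y_0}S^{n-1}$. Since $\Lambda(z)y_0=y_0$, the map $\Phi$ fixes this circle pointwise, $d\Phi(\partial_z)=\partial_z$, and $d\Phi$ acts on $T_{y_0}S^{n-1}$ by $\Lambda(z)$. So $d\Phi(F)=F\cdot\operatorname{diag}(1,\Lambda)$ with a noncontractible loop in $SO(n)$. The loop $F$ lifts to a closed path for $\Phi^*\mathfrak s$ if and only if $d\Phi(F)$ does for $\mathfrak s$, that is, by (S1), if and only if $F$ does not lift to a closed path for $\mathfrak s$. Hence $\Phi^*\mathfrak s$ is the other structure. Performing the connected sum near $(1,y_0)$ and extending $\Phi$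 by the identity over $X$, we obtain a diffeomorphism of $X\#(S^1\times S^{n-1})$ that exchanges the two spin structures in question, and by (S3) it induces a homeomorphism of the spaces $\mathcal R^{\le m}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bordism}]
\emph{Weak equivalence.} Let $W$ be a spin bordism from $M_0$ to $M_1$, made connected by interior connected sums. A connected bordism with both ends nonempty and connected has a handle decomposition relative to $M_0$ without handles of index $0$ and $n+1$, with handles attached in order of increasing index. All levels carry the spin structure induced from $W$, so all surgeries between them are spin-compatible. Let $M'$ be the level after the $1$-handles and $M''$ the level before the $n$-handles.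

A $1$-handle is attached along two disjoint $n$-disks. In a connected level these can be moved by an isotopy into one ball, and since $W$ is oriented the new level is the connected sum of the old one with $S^1\times S^{n-1}$. The spin structure restricts to the old one outside the ball and to one of the two structures on the new summand. Applying Lemma~\ref{lem:handle} once for each $1$-handle, we see that $M'$ is connected and $\mathcal R^{\le m}(M_0)\simeq\mathcal R^{\le m}(M')$. Read from $M_1$, a handle of index $i$ has index $n+1-i$, so the $n$-handles are $1$-handles attached to $M_1$, and the same argument gives $\mathcal R^{\le m}(M_1)\simeq\mathcal R^{\le m}(M'')$. From $M'$ to $M''$ one performs surgeries of dimensions $1,\dots,n-2$, which preserve connectedness as in the proof of Corollary~\ref{cor:conjecture}, so $\mathcal R^{\le m}(M')\simeq\mathcal R^{\le m}(M'')$ by Theorem~\ref{thm:surgery}.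

\emph{Homeomorphism.} If one of the two spaces $Y_i=\mathcal R^{\le m}(M_i)$ is empty, so is the other. In general, $Y_i$ is open in $\operatorname{Riem}(M_i)$ by Lemma~\ref{lem:closed}, hence open in the separable infinite-dimensional Fr\'echet space $C^\infty(S^2T^*M_i)$ of symmetric $2$-tensors, which is homeomorphic to $\ell^2$ by the theorem of Anderson and Kadec. So $Y_i$ is a separable metrizable $\ell^2$-manifold, and it has the homotopy type of a CW complex \cite{Palais}. Let $K\to Y_0$ be a homotopy equivalence from a CW complex. A weak equivalence $Z\to Z'$ induces a bijection $[K,Z]\to[K,Z']$ of homotopy classes of maps, so we can carry the map $K\to Y_0$ along the zigzag, composing with forward arrows and lifting up to homotopy through backward ones. At each stage the map from $K$ is a weak equivalence, and the final map $K\to Y_1$ is a homotopy equivalence by Whitehead's theorem. Homotopy equivalent separable metrizable $\ell^2$-manifolds are homeomorphic \cite{Henderson,HendersonSchori}. For $\mathcal R^{\min}$ take $m=d(M_0)=d(M_1)$.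
\end{proof}

\begin{thebibliography}{9}

\bibitem{Henderson}
Henderson, \emph{Topology} \textbf{9} (1970).

\bibitem{HendersonSchori}
Henderson and Schori, \emph{Bull. AMS} \textbf{76} (1970).

\bibitem{May}
May, \emph{A Concise Course in Algebraic Topology}.

\bibitem{SpinCob}
\emph{On the spin cobordism invariance of the homotopy type of the space},
\texttt{https://ul.qucosa.de/\allowbreak api/\allowbreak qucosa\%3A21391/\allowbreak attachment/\allowbreak ATT-0/}.

\bibitem{Palais}
Palais, \emph{Topology} \textbf{5} (1966).

\end{thebibliography}
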